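\title{Model checking for TeamLTL is $\Sigma^1_1$-complete}

\begin{abstract}
TeamLTL evaluates formulas of linear temporal logic on sets of traces, with time advancing synchronously on all traces and with disjunction read as a splitting of the set into two parts. We show that it is undecidable whether the set of traces of a finite Kripke structure satisfies a TeamLTL formula. The problem is $\Sigma^1_1$-complete; it is $\Pi^0_1$-complete for formulas without the until operator and $\Sigma^0_1$-complete for formulas without the release operator. The lower bounds encode tilings in a single split. The upper bounds come from a normal form in which all choices made by the semantics are collected in one function $f\in\omega^\omega$ that does not depend on the trace. The normal form also shows that no formula distinguishes a set of traces from its topological closure.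
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A formula of linear temporal logic (LTL) describes one infinite run of a system. Some properties concern all runs together, for instance that there is one moment at which every run has finished. TeamLTL keeps the syntax of LTL and evaluates it on sets of runs.

Let $AP$ be a finite nonempty set of atomic propositions. A \emph{trace} is a sequence $t=t(0)t(1)t(2)\dots\in(2^{AP})^\omega$, and $t[k,\infty)=t(k)t(k+1)\dots$ is its suffix from position $k$. A \emph{team} is a set $T$ of traces, and $T[k,\infty)=\{t[k,\infty):t\in T\}$. Formulas are given in negation normal form,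
\[
\varphi::=p\mid\neg p\mid\varphi\wedge\varphi\mid\varphi\vee\varphi\mid X\varphi\mid\varphi\,U\,\varphi\mid\varphi\,R\,\varphi\qquad(p\in AP);
\]
the formulas $p$ and $\neg p$ are the \emph{literals}. The synchronous team semantics is the following.
\begin{itemize}
\item $T\models p$ iff $p\in t(0)$ for all $t\in T$, and $T\models\neg p$ iff $p\notin t(0)$ for all $t\in T$.
\item $T\models\varphi\wedge\psi$ iff $T\models\varphi$ and $T\models\psi$.
\item $T\models\varphi\vee\psi$ iff there are teams $T_1,T_2$ with $T_1\cup T_2=T$, $T_1\models\varphi$ and $T_2\models\psi$. This is the \emph{split}.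
\item $T\models X\varphi$ iff $T[1,\infty)\models\varphi$.
\item $T\models\varphi\,U\,\psi$ iff there is $k\ge0$ with $T[k,\infty)\models\psi$ and $T[m,\infty)\models\varphi$ for all $m<k$.
\item $T\models\varphi\,R\,\psi$ iff for every $k\ge0$, $T[k,\infty)\models\psi$ or $T[m,\infty)\models\varphi$ for some $m<k$.
\end{itemize}
The empty team satisfies every formula. We fix some $p\in AP$ and abbreviate $\top:=p\vee\neg p$, $\bot:=p\wedge\neg p$, $F\varphi:=\top\,U\,\varphi$ and $G\varphi:=\bot\,R\,\varphi$.

A \emph{Kripke structure} is a tuple $K=(S,S_0,\delta,L)$ with a finite set $S$ of states, initial states $S_0\subseteq S$, a transition relation $\delta\subseteq S\times S$ that is left-total (every state has a successor), and a labeling $L:S\to2^{AP}$. The team $\mathrm{Traces}(K)$ consists of all sequences $L(s_0)L(s_1)L(s_2)\dots$ with $s_0\in S_0$ and $(s_m,s_{m+1})\in\delta$ for all $m$. \emph{TeamLTL model checking} is the problem of deciding, given $K$ (with its set $AP$) and $\varphi$, whether $\mathrm{Traces}(K)\models\varphi$. The question, posed in \cite{hyper}, is whether this problem is decidable.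

Two special cases suggest that it might be. On a team $\{t\}$ with one element the semantics is that of LTL: in a split of $\{t\}$ one part is $\{t\}$ and the other may be taken empty, so $\vee$ is ordinary disjunction. On larger teams the semantics is stricter, since $T\models Fp$ asks for one position at which all traces carry $p$. Yet without the split this synchrony is easy to check. For $A\subseteq S$ let $T_A$ be the team of traces of paths that start in $A$, and let $\delta(A)$ be the set of successors of states in $A$. Then $T_A[1,\infty)=T_{\delta(A)}$, and a literal holds on $T_A$ iff it holds in $L(s)$ for all $s\in A$. The evaluation of a formula without $\vee$ on $T_{S_0}=\mathrm{Traces}(K)$ therefore never leaves the finitely many teams $T_A$. The clause for $U$ (for $R$) is decided by the least $k$ at which $\psi$ holds (fails) and the positions before it, and this $k$, if it exists, is less than $2^{|S|}$, because the sequence $A,\delta(A),\delta(\delta(A)),\dots$ takes all its values among its first $2^{|S|}$ terms. So model checking is decidable for formulas without $\vee$.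

The split destroys this argument. An infinite team has uncountably many subteams, while only countably many teams over $AP$ have the form $\mathrm{Traces}(K)$, so the parts of a split need not be trace sets of any Kripke structure. Read literally, the clause for $\vee$ quantifies over sets of infinite sequences, and it gives no upper bound of the kind ``there is a function $f:\omega\to\omega$ such that \dots''. One may thus guess either that finite-state splits suffice and the problem is decidable, or that it is as hard as quantification over sets of reals. The answer lies in between. The complexity classes are recalled in Section~\ref{sec:background}.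

\begin{theorem}\label{thm:undec}
TeamLTL model checking is undecidable, even for formulas built from literals, $\wedge$, $\vee$, $F$, $G$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
Under many-one reductions:
\begin{enumerate}
\item[(a)] TeamLTL model checking is $\Sigma^1_1$-complete. Hardness already holds for formulas built from literals, $\wedge$, $\vee$, $F$, $G$.
\item[(b)] For formulas without $U$ it is $\Pi^0_1$-complete. Hardness already holds for formulas built from literals, $\wedge$, $\vee$, $R$.
\item[(c)] For formulas without $R$ it is $\Sigma^0_1$-complete. Hardness already holds for formulas built from literals, $\wedge$, $\vee$, $U$.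
\end{enumerate}
\end{theorem}

For a team $T$ let $\mathrm{cl}(T)$ be the set of traces all of whose finite prefixes are prefixes of traces in $T$. This is the closure of $T$ in the product topology.

\begin{theorem}\label{thm:closure}
For every team $T$ and every formula $\varphi$: $T\models\varphi$ iff $\mathrm{cl}(T)\models\varphi$.
\end{theorem}

Section~\ref{sec:tools} builds three tools inside the logic: selecting a subteam, selecting by two points in time, and a disjunction that does not split. Section~\ref{sec:three} shows the idea of the lower bounds on a row of three cells, and Section~\ref{sec:quadrant} carries it out for tilings of $\mathbb N^2$, which proves Theorem~\ref{thm:undec} and hardness in (a) and (b). Section~\ref{sec:upper} proves the three upper bounds and Theorem~\ref{thm:closure}. Section~\ref{sec:finite} proves hardness in (c).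

\section{Complexity classes and dominoes}\label{sec:background}

We write $\omega=\mathbb N=\{0,1,2,\dots\}$, we fix a computable bijection $\langle\cdot,\cdot\rangle:\omega^2\to\omega$, and $f|n$ denotes the prefix of length $n$ of a sequence $f$. Finite objects are coded by numbers, so decision problems are subsets of $\omega$. A set $A\subseteq\omega$ is
\begin{itemize}
\item $\Sigma^0_1$ if $z\in A\iff\exists n\;Q(z,n)$,
\item $\Pi^0_1$ if $z\in A\iff\forall n\;Q(z,n)$,
\item $\Sigma^1_1$ if $z\in A\iff\exists f\in\omega^\omega\;\forall n\;Q(z,f|n)$,
\end{itemize}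
in each case for some decidable relation $Q$. A \emph{many-one reduction} of $A$ to $A'$ is a computable function $g$ with $z\in A\iff g(z)\in A'$. A set is \emph{hard} for a class if every member of the class reduces to it, and \emph{complete} if it also belongs to the class. The halting problem for Turing machines started on the blank tape is $\Sigma^0_1$-complete. We use K\"onig's lemma: a finitely branching tree with nodes on every level has an infinite branch.

A \emph{domino system} is a triple $(D,H,V)$ with $D$ a finite nonempty set of \emph{tiles} and $H,V\subseteq D\times D$. A \emph{tiling} is a map $\tau:\mathbb N^2\to D$ with $(\tau(i,j),\tau(i+1,j))\in H$ and $(\tau(i,j),\tau(i,j+1))\in V$ for all $i,j$. We call $i$ the column and $j$ the row of the cell $(i,j)$. Two results on dominoes are used.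

\begin{theorem}[Berger \cite{berger}]\label{thm:berger}
Deciding whether a domino system has a tiling is undecidable; in fact the problem is $\Pi^0_1$-hard.
\end{theorem}

It makes no difference here whether $\mathbb Z^2$ or $\mathbb N^2$ is tiled: a tiling of $\mathbb Z^2$ restricts to $\mathbb N^2$, and a tiling of $\mathbb N^2$ yields, by translation, tilings of all squares $\{-n,\dots,n\}^2$, which form a tree under restriction to which K\"onig's lemma applies.

\begin{theorem}[Harel \cite{harel}]\label{thm:harel}
Given $(D,H,V)$ and $d^*\in D$, deciding whether there is a tiling $\tau$ of $\mathbb N^2$ with $\tau(0,j)=d^*$ for infinitely many $j$ is $\Sigma^1_1$-complete.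
\end{theorem}

\section{Selection and Boolean disjunction}\label{sec:tools}

A formula is \emph{propositional} if it contains none of $X,U,R$. Throughout we use $(T[m,\infty))[k,\infty)=T[m+k,\infty)$.

\begin{lemma}\label{lem:basic}
Let $T$ be a team.
\begin{enumerate}
\item[(i)] \emph{(Downward closure)} If $T\models\varphi$ and $T'\subseteq T$, then $T'\models\varphi$.
\item[(ii)] \emph{(Flatness)} If $\theta$ is propositional, then $T\models\theta$ iff $\theta$ is true in $t(0)$, in the sense of propositional logic, for every $t\in T$.
\item[(iii)] $T\models F\varphi$ iff $T[k,\infty)\models\varphi$ for some $k$, and $T\models G\varphi$ iff $T[k,\infty)\models\varphi$ for all $k$.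
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Induction on $\varphi$. A literal quantifies over fewer traces in $T'$. A split $T=T_1\cup T_2$ induces the split $T'=(T_1\cap T')\cup(T_2\cap T')$. The clauses for $\wedge,X,U,R$ contain statements $T[k,\infty)\models\psi$ only positively, and $T'[k,\infty)\subseteq T[k,\infty)$.

(ii) Induction on $\theta$; literals and $\wedge$ are immediate from the definition. If $T=T_1\cup T_2$ with $T_a\models\theta_a$, then every $t\in T$ lies in some $T_a$ and makes $\theta_a$ true. Conversely, if every $t\in T$ makes $\theta_1\vee\theta_2$ true, let $T_a$ consist of the traces in $T$ that make $\theta_a$ true.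

(iii) By (ii), every team satisfies $\top$ and only the empty team satisfies $\bot$. The first fact gives the claim for $F$. If $T\ne\emptyset$, no $T[m,\infty)$ satisfies $\bot$, which gives the claim for $G$; if $T=\emptyset$, both sides hold.
\end{proof}

By downward closure a formula can forbid traces, or combinations of traces, but it can never demand that a trace be present. This is the main obstacle for an encoding of tilings, and Section~\ref{sec:three} shows how to get around it.

\subsection*{Selection}
The split lets a formula address a subteam. For $a\in AP$ put $[a]\varphi:=\neg a\vee\varphi$. For a team $T$, propositions $a,b$ and positions $m,n$ put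
\[
T(a@m)=\{t\in T:a\in t(m)\},\qquad T(a@m,b@n)=T(a@m)\cap T(b@n).
\]

\begin{lemma}[Selection]\label{lem:select}
$T[m,\infty)\models[a]\varphi$ iff $T(a@m)[m,\infty)\models\varphi$.
\end{lemma}

\begin{proof}
Let $Y=T[m,\infty)$ and $Y_a=T(a@m)[m,\infty)$, the set of members of $Y$ that carry $a$ at position $0$. If $Y=Y_1\cup Y_2$ with $Y_1\models\neg a$ and $Y_2\models\varphi$, then $Y_a\subseteq Y_2$, so $Y_a\models\varphi$ by downward closure. Conversely, if $Y_a\models\varphi$, split $Y=(Y\setminus Y_a)\cup Y_a$.
\end{proof}

A cell of the grid will be addressed by two points in time, one for the column and one for the row. Formulas only look forward, so we do not know which of the two selections to make first, and we ask for both orders: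
\[
\mathsf{All}(a,b;\chi):=G[a]G[b]\chi\ \wedge\ G[b]G[a]\chi .
\]

\begin{lemma}\label{lem:all}
$T\models\mathsf{All}(a,b;\chi)$ iff $T(a@m,b@n)[\max(m,n),\infty)\models\chi$ for all $m,n\in\mathbb N$.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:basic}(iii) and~\ref{lem:select}, $T\models G[a]G[b]\chi$ iff $T(a@m)[m,\infty)\models G[b]\chi$ for all $m$, iff $T(a@m)[n,\infty)\models[b]\chi$ for all $m\le n$, iff $T(a@m,b@n)[n,\infty)\models\chi$ for all $m\le n$. With $a,b$ and $m,n$ exchanged, the second conjunct covers the pairs with $n\le m$.
\end{proof}

\subsection*{Boolean disjunction}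
We need to say that the \emph{whole} team satisfies one of $\theta_1,\dots,\theta_q$. The split does not say this: a team with one trace carrying $p$ and one not carrying $p$ satisfies $p\vee\neg p$, but neither $p$ nor $\neg p$. The temporal operators do choose for the whole team, but they choose a time. So we let a clock translate times into indices $1,\dots,q$, and we restrict the $\theta_n$ to properties that do not change with time.

Let $M\ge1$, let $c_0,\dots,c_M\in AP$, and let $\mathit{Const}\subseteq AP$ be a set of further propositions, called \emph{constant}. A team $T$ is \emph{clocked} if for all $t\in T$ and all $m$, the proposition $c_r$ is in $t(m)$ iff $m\equiv r\pmod{M+1}$, and $t(m)\cap\mathit{Const}=t(0)\cap\mathit{Const}$. Subteams of clocked teams are clocked. For propositional formulas $\theta_1,\dots,\theta_q$ over $\mathit{Const}$ with $1\le q\le M$, put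
\[
\mathsf{Now}:=\bigwedge_{r=1}^M[c_r]\,\theta_{\min(r,q)},\qquad
{\textstyle\bigsqcup^F_n}\,\theta_n:=F(\neg c_0\wedge\mathsf{Now}),\qquad
{\textstyle\bigsqcup^R_n}\,\theta_n:=G[c_1](\mathsf{Now}\,R\,\neg c_0).
\]
The clock value $0$ carries no disjunct, so $\mathsf{Now}$ holds vacuously there. The first version excludes this value explicitly. The second version, which avoids $U$, uses it as a deadline: started at clock value $1$, the obligation $\neg c_0$ must be released before the clock returns to $0$. The prefix $G[c_1]$ moves to clock value $1$; checking at all such times is the same as checking at one, because the $\theta_n$ do not depend on time.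

\begin{lemma}\label{lem:or}
Let $T$ be clocked and $m\in\mathbb N$. The following are equivalent: $T[m,\infty)\models\bigsqcup^F_n\theta_n$; $T[m,\infty)\models\bigsqcup^R_n\theta_n$; $T\models\theta_n$ for some $n\le q$.
\end{lemma}

\begin{proof}
Let $T\neq\emptyset$; otherwise all three statements hold. By flatness and constancy, $T[k,\infty)\models\theta_n$ iff $T\models\theta_n$, for every $k$. Let $k$ have residue $r\in\{0,\dots,M\}$ modulo $M+1$. Then $T(c_r@k)=T$ and $T(c_{r'}@k)=\emptyset$ for $r'\ne r$. Hence $T[k,\infty)\models\neg c_0$ iff $r\neq0$, and for $r\ne0$, by Lemma~\ref{lem:select}, $T[k,\infty)\models\mathsf{Now}$ iff $T\models\theta_{\min(r,q)}$.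

All residues occur among the positions $k\ge m$, and $\min(r,q)$ takes all values $1,\dots,q$ for $r=1,\dots,M$. This settles $\bigsqcup^F$.

By Lemmas~\ref{lem:basic}(iii) and~\ref{lem:select}, $T[m,\infty)\models\bigsqcup^R_n\theta_n$ iff $T[k,\infty)\models\mathsf{Now}\,R\,\neg c_0$ for all $k\ge m$ of residue $1$. Such $k$ exist; fix one. The positions $k,\dots,k+M-1$ have residues $1,\dots,M$, and $k+M$ has residue $0$. If $T[k,\infty)\models\mathsf{Now}\,R\,\neg c_0$, then $\neg c_0$ fails at $k+M$, so $\mathsf{Now}$ holds at one of $k,\dots,k+M-1$, and $T$ satisfies some $\theta_n$. Conversely, let $T\models\theta_n$. Then $\mathsf{Now}$ holds at $k+n-1$, which releases all later positions, and $\neg c_0$ holds at $k,\dots,k+n-1$ because $n\le M$.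
\end{proof}

From now on $\bigsqcup$ stands for either of $\bigsqcup^F$ and $\bigsqcup^R$, and a finite set of disjuncts is listed in some fixed order.

\section{A row of three cells}\label{sec:three}

A tiling chooses \emph{exactly} one tile for each cell, while a formula can only bound a team from above. The way out is to start from a team $T$ that contains one trace for every pair of a cell and a tile, and to split it as $T=C\cup W$ into chosen and wasted traces, both bounded from above. If $W$ misses a tile in every cell, then $C$ contains a tile in every cell.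

Let $D=\{a,b\}$, let $H\subseteq D\times D$ have one or two elements, and ask for tiles $d_0,d_1,d_2$ with $(d_0,d_1),(d_1,d_2)\in H$. Take $M=2$ and the constant propositions $a,b,z_0,z_1,z_2$. For $i\in\{0,1,2\}$ and $d\in D$ let $t_{i,d}$ be the trace whose position $m$ is $\{z_i,d,c_{m\bmod3}\}$, and let $T$ be the clocked team of these six traces. It is the trace set of six disjoint cycles of length three. For $Y\subseteq T$ let $Y_i=\{d:t_{i,d}\in Y\}$. Put
\[
\mathsf{Fit}:=\bigwedge_{i=0}^{1}\ \bigsqcup_{(d,d')\in H}\big([z_i]d\wedge[z_{i+1}]d'\big),\qquad
\mathsf{Miss}:=\bigwedge_{i=0}^{2}\ \bigsqcup_{d\in D}[z_i]\neg d .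
\]
By Lemma~\ref{lem:or} and flatness, $C\models\mathsf{Fit}$ iff for $i=0,1$ there is $(d,d')\in H$ with $C_i\subseteq\{d\}$ and $C_{i+1}\subseteq\{d'\}$, and $W\models\mathsf{Miss}$ iff $W_i\ne D$ for $i=0,1,2$.

Let $H=\{(a,b),(b,a)\}$. The row $a,b,a$ gives $C=\{t_{0,a},t_{1,b},t_{2,a}\}$ and $W=\{t_{0,b},t_{1,a},t_{2,b}\}$, and $T\models\mathsf{Fit}\vee\mathsf{Miss}$. For example, the conjunct $i=1$ of $\mathsf{Miss}$ is $F(\neg c_0\wedge[c_1][z_1]\neg a\wedge[c_2][z_1]\neg b)$ in the first version. On $W$ the argument of $F$ fails at position $0$ because of $\neg c_0$, fails at position $1$ because of $t_{1,a}$, and holds at position $2$.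

Let $H=\{(a,b)\}$, so that no row exists. If $C\models\mathsf{Fit}$, then $C_1\subseteq\{b\}$ by the conjunct $i=0$ and $C_1\subseteq\{a\}$ by the conjunct $i=1$. So $C_1=\emptyset$, hence $W_1=D$ in any split $T=C\cup W$, and $T\not\models\mathsf{Fit}\vee\mathsf{Miss}$. Both ingredients are needed. The team $\{t_{0,a},t_{2,b}\}$ satisfies $\mathsf{Fit}$, and only $\mathsf{Miss}$ rules out the hole that it leaves in cell $1$. And if $\bigsqcup$ in $\mathsf{Miss}$ is replaced by $\vee$, the formula becomes propositional and true in every single trace, so $C=\emptyset$, $W=T$ is a split.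

\section{Tilings of the quadrant}\label{sec:quadrant}

With infinitely many cells there is no proposition $z_i$ for each cell. We use time instead: a trace belongs to column $i$ if the proposition $x$ occurs exactly at position $i$, and to row $j$ if $y$ occurs exactly at position $j$. To compare neighbors, we need to select columns $i$ and $i+1$ together, so a second marker occurs at $i$ on the traces of both columns. After the selection, the disjuncts of $\bigsqcup$ must tell the two columns apart, and they may only use constant propositions. One constant bit suffices, the parity of the column, provided that the formula knows the parity $s$ of the left column. For this reason the second marker comes in two versions $\hat x_0,\hat x_1$, for even and odd positions.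

\subsection*{The team}
Fix a domino system $(D,H,V)$ and let $M=|D|+|D|^2$. The propositions are $x,\hat x_0,\hat x_1,y,\hat y_0,\hat y_1$, the clock $c_0,\dots,c_M$, and the constant propositions $u_0,u_1,v_0,v_1$ and $d\in D$. For $i,j\in\mathbb N$ and $d\in D$ the \emph{grid trace} $t_{i,j,d}$ carries at position $m$ exactly the following propositions:
\begin{itemize}
\item $x$ if $m=i$, and $\hat x_{m\bmod2}$ if $m\in\{i-1,i\}$;
\item $y$ if $m=j$, and $\hat y_{m\bmod2}$ if $m\in\{j-1,j\}$;
\item $d$, $u_{i\bmod2}$, $v_{j\bmod2}$ and $c_{m\bmod(M+1)}$.
\end{itemize}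
Different triples give different traces. For example, omitting the clock:
\[
\begin{array}{c|ccccc|c}
\text{position}&0&1&2&3&4&\text{constant}\\\hline
t_{1,3,d}&\hat x_0&x,\hat x_1&\hat y_0&y,\hat y_1&-&d,u_1,v_1\\
t_{2,3,d'}&-&\hat x_1&x,\hat x_0,\hat y_0&y,\hat y_1&-&d',u_0,v_1
\end{array}
\]
Selecting $\hat x_1$ at position $1$ and $y$ at position $3$ keeps both traces, and $u_1$, $u_0$ tell left from right.

A finite structure can produce $x$ at an arbitrary position only by waiting in a loop, and then it can also wait forever. Call a trace \emph{junk} if none of $x,\hat x_0,\hat x_1$ occurs on it, or none of $y,\hat y_0,\hat y_1$ occurs on it.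

\begin{lemma}\label{lem:K}
From $D$ one can compute a Kripke structure $K$ such that $T_\infty:=\mathrm{Traces}(K)$ is clocked, contains all grid traces, and every other trace in $T_\infty$ is junk.
\end{lemma}

\begin{proof}
Consider tuples $(r,d,\pi,\rho,\alpha,\beta)$ with $r\in\mathbb Z_{2(M+1)}$, $d\in D$, $\pi,\rho\in\{0,1\}$ and \emph{phases} $\alpha,\beta\in\{\mathsf w,\mathsf p,\mathsf h,\mathsf g\}$ (wait, pre, here, gone). The modulus $2(M+1)$ makes both $r\bmod2$ and $r\bmod(M+1)$ well defined. A tuple is a state if $\alpha=\mathsf h$ implies $r\equiv\pi$ and $\alpha=\mathsf p$ implies $r+1\equiv\pi$ modulo $2$, and if the same two conditions hold for $\beta$ and $\rho$. A state is initial if $r=0$ and $\alpha,\beta\ne\mathsf g$. A transition between two states increases $r$ by $1$, keeps $d,\pi,\rho$, and moves each of $\alpha,\beta$ along one of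
\[
\mathsf w\to\mathsf w,\qquad\mathsf w\to\mathsf p,\qquad\mathsf p\to\mathsf h,\qquad\mathsf h\to\mathsf g,\qquad\mathsf g\to\mathsf g .
\]
The relation is left-total: the moves other than $\mathsf w\to\mathsf p$ always lead to a state, since $\mathsf w,\mathsf g$ are unconstrained and the condition for $\mathsf p$ at $r$ is the condition for $\mathsf h$ at $r+1$. The label of a state consists of $d,u_\pi,v_\rho,c_{r\bmod(M+1)}$; of $x$ if $\alpha=\mathsf h$ and $\hat x_{r\bmod2}$ if $\alpha\in\{\mathsf p,\mathsf h\}$; and of $y$ if $\beta=\mathsf h$ and $\hat y_{r\bmod2}$ if $\beta\in\{\mathsf p,\mathsf h\}$.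

On a path from an initial state, $r$ at position $m$ is $m\bmod 2(M+1)$, so $T_\infty$ is clocked. The sequence of values of $\alpha$ is $\mathsf w^\omega$, or $\mathsf h\mathsf g^\omega$, or $\mathsf w^{i-1}\mathsf p\mathsf h\mathsf g^\omega$ with $i\ge1$. In the last two cases $\mathsf h$ occurs at a unique position $i$, and $\pi=i\bmod2$. The same holds for $\beta$, $\rho$ and a position $j$. If $\alpha$ or $\beta$ stays in $\mathsf w$, the trace is junk; otherwise it is $t_{i,j,d}$. Conversely, given $i,j,d$, these phase sequences with $\pi=i\bmod2$ and $\rho=j\bmod2$ form a path of states.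
\end{proof}

\subsection*{The formulas}
For $s\in\{0,1\}$ let $\mathsf{Hor}_s$ be $\bigsqcup$ of the formulas
\[
[u_s]d\wedge[u_{1-s}]d'\quad\big((d,d')\in H\big)\qquad\text{and}\qquad u_s\wedge d\quad(d\in D),
\]
and let $\mathsf{Ver}_s$ be defined in the same way from $v_s,v_{1-s}$ and $V$. Each list has between $1$ and $|D|^2+|D|=M$ members. The disjuncts $u_s\wedge d$ describe a cell whose right neighbor is empty. They keep the list nonempty when $H=\emptyset$, and they are needed at the border of a finite square in Section~\ref{sec:finite}. For $d^*\in D$ put
\begin{align*}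
\mathsf{Fit}&:=\bigwedge_{s=0}^1\big(\mathsf{All}(\hat x_s,y;\mathsf{Hor}_s)\wedge\mathsf{All}(x,\hat y_s;\mathsf{Ver}_s)\big),\\
\mathsf{Miss}&:=\mathsf{All}\Big(x,y;\bigsqcup_{d\in D}\neg d\Big),\qquad
\mathsf{Rec}:=[x]\,G\,F\,[y]\,\neg d^* .
\end{align*}
For $Y\subseteq T_\infty$ let $Y_{i,j}=\{d\in D:t_{i,j,d}\in Y\}$. Two sets $A,A'\subseteq D$ are \emph{$H$-compatible}, in this order, if there is $(d,d')\in H$ with $A\subseteq\{d\}$ and $A'\subseteq\{d'\}$, or if $|A|\le1$ and $A'=\emptyset$. With $V$ in place of $H$ this defines \emph{$V$-compatible}.

\begin{lemma}\label{lem:cells}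
Let $C,W\subseteq T_\infty$.
\begin{enumerate}
\item[(i)] $C\models\mathsf{Fit}$ iff for all $i,j$ the sets $C_{i,j},C_{i+1,j}$ are $H$-compatible and the sets $C_{i,j},C_{i,j+1}$ are $V$-compatible.
\item[(ii)] $W\models\mathsf{Miss}$ iff $W_{i,j}\ne D$ for all $i,j$.
\item[(iii)] $W\models\mathsf{Rec}$ iff $d^*\notin W_{0,j}$ for infinitely many $j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By Lemmas~\ref{lem:all} and~\ref{lem:or}, $C\models\mathsf{All}(\hat x_s,y;\mathsf{Hor}_s)$ iff for all $i,j$ the team $C'=C(\hat x_s@i,y@j)$ satisfies one of the disjuncts of $\mathsf{Hor}_s$. If $i\not\equiv s\pmod2$, then $C'=\emptyset$ and nothing is required. Let $i\equiv s$. A junk trace lacks $\hat x_s$ or lacks $y$, so it is not in $C'$, and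
\[
C'=\{t_{i,j,d}:d\in C_{i,j}\}\cup\{t_{i+1,j,d}:d\in C_{i+1,j}\}.
\]
The traces in the first set carry $u_s$ and not $u_{1-s}$, those in the second set carry $u_{1-s}$ and not $u_s$, and each carries exactly one tile. By flatness, $C'\models[u_s]d\wedge[u_{1-s}]d'$ iff $C_{i,j}\subseteq\{d\}$ and $C_{i+1,j}\subseteq\{d'\}$, and $C'\models u_s\wedge d$ iff $C_{i,j}\subseteq\{d\}$ and $C_{i+1,j}=\emptyset$. So the condition on $C'$ is $H$-compatibility, and $s=0,1$ together cover all $i$. For the vertical conjuncts, $C(x@i,\hat y_s@j)$ is empty if $j\not\equiv s$, and otherwise consists of the traces in $C$ of the cells $(i,j)$ and $(i,j+1)$, which carry $v_s$ and $v_{1-s}$ respectively; the same computation gives $V$-compatibility.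

(ii) By the same two lemmas, $W\models\mathsf{Miss}$ iff for all $i,j$ the team $W(x@i,y@j)=\{t_{i,j,d}:d\in W_{i,j}\}$ satisfies $\neg d$ for some $d$, that is, $d\notin W_{i,j}$.

(iii) By Lemmas~\ref{lem:select} and~\ref{lem:basic}(iii), $W\models\mathsf{Rec}$ iff for every $m$ there is $j\ge m$ with $W(x@0,y@j)[j,\infty)\models\neg d^*$. Since $W(x@0,y@j)=\{t_{0,j,d}:d\in W_{0,j}\}$, this says $d^*\notin W_{0,j}$.
\end{proof}

The formula $\mathsf{Rec}$ is imposed on $W$ and not on $C$ for the reason seen before: no formula can demand that $t_{0,j,d^*}$ be in $C$, but a formula can demand that it be missing from $W$.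

\begin{proposition}\label{prop:tiling}
$T_\infty\models\mathsf{Fit}\vee\mathsf{Miss}$ iff $(D,H,V)$ has a tiling, and $T_\infty\models\mathsf{Fit}\vee(\mathsf{Miss}\wedge\mathsf{Rec})$ iff it has a tiling $\tau$ with $\tau(0,j)=d^*$ for infinitely many $j$.
\end{proposition}

\begin{proof}
Let $\tau$ be a tiling, $C=\{t_{i,j,\tau(i,j)}:i,j\in\mathbb N\}$ and $W=T_\infty\setminus C$. Then $C_{i,j}=\{\tau(i,j)\}$ and $W_{i,j}=D\setminus\{\tau(i,j)\}$, so $C\models\mathsf{Fit}$ and $W\models\mathsf{Miss}$ by Lemma~\ref{lem:cells}. If $\tau(0,j)=d^*$ for infinitely many $j$, then also $W\models\mathsf{Rec}$.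

Conversely, let $T_\infty=C\cup W$ with $C\models\mathsf{Fit}$ and $W\models\mathsf{Miss}$. Since $T_\infty$ contains all grid traces, $C_{i,j}\cup W_{i,j}=D$, and $W_{i,j}\ne D$ gives $C_{i,j}\neq\emptyset$. Both alternatives of $H$-compatibility imply $|C_{i,j}|\le1$, so $C_{i,j}=\{\tau(i,j)\}$ for a unique tile $\tau(i,j)$. As $C_{i+1,j}$ and $C_{i,j+1}$ are nonempty, the second alternative never applies, and the first gives $(\tau(i,j),\tau(i+1,j))\in H$ and $(\tau(i,j),\tau(i,j+1))\in V$. If $W\models\mathsf{Rec}$, then for infinitely many $j$ we have $d^*\notin W_{0,j}$, hence $d^*\in C_{0,j}$ and $\tau(0,j)=d^*$.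
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:undec} and of hardness in Theorem~\ref{thm:sharp}(a),(b)]
The structure $K$ and the formulas are computable from $(D,H,V)$ and $d^*$. With $\bigsqcup=\bigsqcup^F$ all formulas are built from literals, $\wedge,\vee,F,G$. The first part of Proposition~\ref{prop:tiling} then reduces the tiling problem to model checking for such formulas, which proves Theorem~\ref{thm:undec} by Theorem~\ref{thm:berger}, and the second part gives $\Sigma^1_1$-hardness by Theorem~\ref{thm:harel}. With $\bigsqcup=\bigsqcup^R$ the formula $\mathsf{Fit}\vee\mathsf{Miss}$ is built from literals, $\wedge,\vee,R$, since $G\varphi=\bot\,R\,\varphi$, and Theorem~\ref{thm:berger} gives $\Pi^0_1$-hardness.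
\end{proof}

\section{Witnesses that do not depend on the trace}\label{sec:upper}

For the upper bounds the quantifier over subteams has to be eliminated. The formula $Fp\vee Fp$ shows how. A team $T$ satisfies it iff there are two positions $k_0,k_1$ such that every $t\in T$ has $p\in t(k_0)$ or $p\in t(k_1)$. The split need not be guessed: once $(k_0,k_1)$ is fixed, each trace decides by itself to which part it can belong. In general, we collect all choices of positions in one function $f\in\omega^\omega$, and what remains is a condition on single traces in which $\vee$ is ordinary disjunction.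

A relation $P\subseteq\omega^\omega\times(2^{AP})^\omega$ is $\Pi^0_1$ if there is a program, called a \emph{refuter} for $P$, that may ask for values $f(n)$ and $t(n)$ and that halts exactly when $P(f,t)$ fails. For words $u,w$ of the same length $n$ let $Q(u,w)$ say that the refuter does \emph{not} halt within $n$ steps after asking only for positions less than $n$, answered from $u$ and $w$. Then $Q$ is decidable and
\begin{equation}\label{eq:Q}
P(f,t)\iff\forall n\;Q(f|n,t|n),
\end{equation}
because a halting run has finitely many steps and asks for finitely many values.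

For $f\in\omega^\omega$ write $(f)_k(n)=f(\langle k,n\rangle)$, so that $f$ codes the sequence of functions $(f)_0,(f)_1,\dots$, and every sequence of functions is coded by some $f$. Further write $f^{[k]}=((f)_1)_k$. Define $P_\varphi(f,t)$ by recursion on $\varphi$:
\begin{itemize}
\item $P_p(f,t)$ iff $p\in t(0)$, and $P_{\neg p}(f,t)$ iff $p\notin t(0)$;
\item $P_{\varphi\wedge\psi}(f,t)$ iff $P_\varphi((f)_0,t)$ and $P_\psi((f)_1,t)$;
\item $P_{\varphi\vee\psi}(f,t)$ iff $P_\varphi((f)_0,t)$ or $P_\psi((f)_1,t)$;
\item $P_{X\varphi}(f,t)$ iff $P_\varphi(f,t[1,\infty))$;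
\item $P_{\varphi U\psi}(f,t)$ iff, for $k=(f)_0(0)$, we have $P_\psi(f^{[k]},t[k,\infty))$ and $P_\varphi(f^{[m]},t[m,\infty))$ for all $m<k$;
\item $P_{\varphi R\psi}(f,t)$ iff for all $k$, with $a=(f)_0(k)$: if $1\le a\le k$ then $P_\varphi(f^{[k]},t[a-1,\infty))$, and otherwise $P_\psi(f^{[k]},t[k,\infty))$.
\end{itemize}
We call $f$ a \emph{witness} for $(T,\varphi)$ if $P_\varphi(f,t)$ holds for all $t\in T$.

\begin{proposition}\label{prop:witness}
From $\varphi$ one can compute a refuter for $P_\varphi$. For every team $T$,
\[
T\models\varphi\iff\exists f\in\omega^\omega\;\forall t\in T:\ P_\varphi(f,t).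
\]
\end{proposition}

\begin{proof}
\emph{Refuters.} For a literal, read $t(0)$ and halt iff the literal is false. In the other cases we run refuters for subformulas on arguments such as $(f^{[k]},t[m,\infty))$, answering their questions from $f$ and $t$. For $X$ run the one refuter. For $\wedge$ run two refuters in alternation and halt when one halts; for $\vee$ run one after the other, so that the program halts iff both halt. For $U$ read $k$, run the $k+1$ refuters in alternation and halt when one halts. For $R$ proceed in rounds: in round $k$ read $(f)_0(k)$, start the refuter required for $k$, and advance all refuters started so far by one step; halt when one halts.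

\emph{The equivalence} is proved by induction on $\varphi$, for all teams at once. For literals $P_\varphi$ does not depend on $f$ and the claim is the definition. For $X$, a witness for $(T,X\varphi)$ is the same as a witness for $(T[1,\infty),\varphi)$. For $\wedge$, $f$ is a witness for $(T,\varphi\wedge\psi)$ iff $(f)_0$ and $(f)_1$ are witnesses for $(T,\varphi)$ and $(T,\psi)$.

For $\vee$, let $T=T_0\cup T_1$ with $T_0\models\varphi$, $T_1\models\psi$, and let $g_0,g_1$ be witnesses. Any $f$ with $(f)_0=g_0$ and $(f)_1=g_1$ is a witness for $(T,\varphi\vee\psi)$, since each $t\in T$ is in $T_0$ or $T_1$. Conversely, for a witness $f$ put $T_0=\{t\in T:P_\varphi((f)_0,t)\}$ and $T_1=\{t\in T:P_\psi((f)_1,t)\}$. Then $T_0\cup T_1=T$, and $T_0\models\varphi$, $T_1\models\psi$ by induction. Here it matters that the induction covers arbitrary teams.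

For $U$, the number $k=(f)_0(0)$ depends on $f$ only. So $f$ is a witness for $(T,\varphi\,U\,\psi)$ iff $f^{[k]}$ is a witness for $(T[k,\infty),\psi)$ and $f^{[m]}$ is a witness for $(T[m,\infty),\varphi)$ for each $m<k$. By induction such an $f$ gives $T\models\varphi\,U\,\psi$. Conversely, if $T\models\varphi\,U\,\psi$ by virtue of $k$, choose the $k+1$ witnesses and code them, together with $k$, in $f$.

For $R$, the case distinction for each $k$ depends on $f$ only. If $f$ is a witness and $a=(f)_0(k)$, then either $1\le a\le k$ and $T[a-1,\infty)\models\varphi$ with $a-1<k$, or $T[k,\infty)\models\psi$; so $T\models\varphi\,R\,\psi$. Conversely, let $T\models\varphi\,R\,\psi$. For each $k$, if $T[k,\infty)\models\psi$, let $a_k=0$ and let $g_k$ be a witness for $(T[k,\infty),\psi)$. Otherwise choose $m<k$ with $T[m,\infty)\models\varphi$, let $a_k=m+1$, and let $g_k$ be a witness for $(T[m,\infty),\varphi)$. Take $f$ with $(f)_0(k)=a_k$ and $f^{[k]}=g_k$ for all $k$.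
\end{proof}

The proof uses that negation stands only in front of atoms: every choice in the semantics is existential, or universal over positions only, so a single existential quantifier over $f$ absorbs them all.

\begin{proof}[Proof of Theorem~\ref{thm:closure}]
Since $T\subseteq\mathrm{cl}(T)$, one direction is downward closure. Let $T\models\varphi$, let $f$ be a witness, and let $t\in\mathrm{cl}(T)$. For each $n$ there is $t'\in T$ with $t'|n=t|n$, and $P_\varphi(f,t')$ gives $Q(f|n,t|n)$ by \eqref{eq:Q}. So $P_\varphi(f,t)$, again by \eqref{eq:Q}. Thus $f$ is a witness for $(\mathrm{cl}(T),\varphi)$, and $\mathrm{cl}(T)\models\varphi$.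
\end{proof}

\begin{example}
No formula expresses that every trace of the team carries $p$ at some position. The team of all traces over $\{p\}$ with exactly one occurrence of $p$ has this property, and its closure, which contains the trace without $p$, does not. For the same reason the junk of Section~\ref{sec:quadrant} cannot influence any formula: a path of $K$ on which $\alpha$ or $\beta$ waits forever agrees, up to any given position, with a path on which it stops waiting later, so every junk trace in $T_\infty$ lies in the closure of the set of grid traces.
\end{example}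

The shape of $P_\varphi$ explains the three classes in Theorem~\ref{thm:sharp}. An operator $U$ asks the witness for one unbounded number. An operator $R$ asks for infinitely many numbers, the $k$-th of which is at most $k$. Without $R$ a witness is a finite object; without $U$ it is a branch in a finitely branching tree; with both, as in $\mathsf{Rec}$, it contains infinitely many unbounded numbers.

\begin{proposition}\label{prop:upper}
TeamLTL model checking is $\Sigma^1_1$. It is $\Pi^0_1$ for formulas without $U$ and $\Sigma^0_1$ for formulas without $R$.
\end{proposition}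

\begin{proof}
Let $\mathrm{Pref}_n(K)$ be the set of prefixes of length $n$ of traces of $K$. Since $\delta$ is left-total, every finite path extends to an infinite one, so $\mathrm{Pref}_n(K)$ is the set of label sequences of paths with $n$ states that start in $S_0$. Since $S$ is finite, this set is finite and computable from $K$ and $n$.

\emph{All formulas.} Let $Q_\varphi$ be the relation in \eqref{eq:Q} for $P_\varphi$; it is decidable uniformly in $\varphi$. For a word $u\in\omega^n$ let $Q'(u)$ say that $Q_\varphi(u,w)$ holds for all $w\in\mathrm{Pref}_n(K)$. This is decidable in $(K,\varphi,u)$. Exchanging the quantifiers $\forall t$ and $\forall n$, we see that $f$ is a witness for $(\mathrm{Traces}(K),\varphi)$ iff $\forall n\,Q'(f|n)$. By Proposition~\ref{prop:witness},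
\[
\mathrm{Traces}(K)\models\varphi\iff\exists f\in\omega^\omega\;\forall n\;Q'(f|n),
\]
which has the form required for $\Sigma^1_1$.

\emph{Formulas without $U$.} Define $b_\varphi:\omega\to\omega$ by recursion. For literals $b_\varphi=0$, and $b_{X\varphi}=b_\varphi$. For $\varphi\wedge\psi$ and $\varphi\vee\psi$ let $b(\langle0,n\rangle)=b_\varphi(n)$ and $b(\langle1,n\rangle)=b_\psi(n)$. For $\varphi\,R\,\psi$ let $b(\langle0,k\rangle)=k$ and $b(\langle1,\langle k,n\rangle\rangle)=\max(b_\varphi(n),b_\psi(n))$. All other values are $0$. The value $b_\varphi(n)$ is computable from $\varphi$ and $n$. By induction, whenever $T\models\varphi$ there is a witness $f\le b_\varphi$ (pointwise): in the proof of Proposition~\ref{prop:witness} take $f=0$ for literals, choose the witnesses for subformulas within their bounds, note $a_k\le k$, and set $(f)_l=0$ for $l\ge2$. So $\mathrm{Traces}(K)\models\varphi$ iff the tree of all words $u$ with $u(m)\le b_\varphi(m)$ for $m<|u|$ and $Q'(u|m)$ for $m\le|u|$ has an infinite branch. The tree is finitely branching, so by K\"onig's lemma this holds iff for every $n$ the tree has a node of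 length $n$. For given $n$ there are finitely many candidates, which can be listed and tested, so the condition is $\Pi^0_1$.

\emph{Formulas without $R$.} Define $\ell_\varphi(f)\in\omega$ by recursion: $\ell=1$ for literals; $\max(\ell_\varphi((f)_0),\ell_\psi((f)_1))$ for $\varphi\wedge\psi$ and $\varphi\vee\psi$; $1+\ell_\varphi(f)$ for $X\varphi$; and for $\varphi\,U\,\psi$, with $k=(f)_0(0)$, the maximum of $k+\ell_\psi(f^{[k]})$ and the numbers $m+\ell_\varphi(f^{[m]})$, $m<k$. Without $R$ the definition of $P_\varphi(f,t)$ unfolds, after reading finitely many values of $f$, into a finite Boolean combination of tests on $t(m)$ with $m<\ell_\varphi(f)$. Hence $\ell_\varphi(f)$ is computable from $f$, and $P_\varphi(f,t)$ can be decided from $f$ and $w=t|\ell_\varphi(f)$; write $P_\varphi(f,w)$ for the outcome. By induction, whenever $T\models\varphi$ there is a witness with finitely many nonzero values, because each step of the proof of Proposition~\ref{prop:witness} now codes finitely many such witnesses and at most one number, and all other values can be set to $0$. With $u$ ranging over finite words and $u0^\omega$ denoting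 $u$ followed by zeros,
\[
\mathrm{Traces}(K)\models\varphi\iff\exists u\;\forall w\in\mathrm{Pref}_{\ell_\varphi(u0^\omega)}(K):\ P_\varphi(u0^\omega,w).
\]
The condition after $\exists u$ is decidable, so the problem is $\Sigma^0_1$.
\end{proof}

Together with Section~\ref{sec:quadrant} this proves parts (a) and (b) of Theorem~\ref{thm:sharp} and the upper bound in (c).

\section{Tilings of finite squares}\label{sec:finite}

Without $R$ there is no $G$, and a formula can only inspect finitely many cells. The matching tiling problem asks for a finite square of unknown size. If only $H$ and $V$ were imposed, a tiling of a large square would restrict to the smallest one and the problem would be decidable, so we also prescribe tiles on the border.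

\emph{Finite bordered tiling} is the following problem. Given $(D,H,V)$ and sets $D_{\mathrm{left}},D_{\mathrm{right}},D_{\mathrm{bot}},D_{\mathrm{cor}}\subseteq D$, are there $N\ge1$ and $\tau:\{0,\dots,N\}^2\to D$ such that $(\tau(i,j),\tau(i+1,j))\in H$ for $i<N$, $j\le N$; $(\tau(i,j),\tau(i,j+1))\in V$ for $i\le N$, $j<N$; $\tau(0,j)\in D_{\mathrm{left}}$, $\tau(N,j)\in D_{\mathrm{right}}$, $\tau(i,0)\in D_{\mathrm{bot}}$ for all $i,j\le N$; and $\tau(0,N)\in D_{\mathrm{cor}}$? Such a pair $(N,\tau)$ is a \emph{solution}.

\begin{lemma}\label{lem:bordered}
Finite bordered tiling is $\Sigma^0_1$-hard.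
\end{lemma}

\begin{proof}
We reduce the halting problem. Let $\mathcal M$ be a deterministic Turing machine with states $\mathcal Q$, tape alphabet $\Gamma$ with blank $\mathsf B$, cells $0,1,2,\dots$, and transition function $\eta:\mathcal Q\times\Gamma\to\mathcal Q\times\Gamma\times\{-1,0,1\}$, started in state $q_0$ at cell $0$ on the blank tape. We may assume that $\mathcal M$ never moves left from cell $0$, that halting means entering a state $q_h$, that this happens only at cell $0$, and that $\eta(q_h,\gamma)=(q_h,\gamma,0)$, so that a halting configuration repeats forever. To arrange this, let the machine first mark cell $0$, using marked copies of the tape symbols, stay in place instead of moving left from the marked cell, and walk back to the marked cell before it halts.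

Let $\Sigma=\Gamma\cup(\mathcal Q\times\Gamma)$, and let $\sigma(i,j)\in\Sigma$ be the content of cell $i$ at time $j$, including the state if the head is there. Put $\sigma(-1,j)=\#$, a new symbol. Define $\lambda(a,b,c)\in\Sigma$ for $a\in\Sigma\cup\{\#\}$ and $b,c\in\Sigma$ as follows. If $b=(q,\gamma)$ and $\eta(q,\gamma)=(q',\gamma',\mu)$, then $\lambda(a,b,c)$ is $(q',\gamma')$ for $\mu=0$ and $\gamma'$ for $\mu\neq0$. If $b\in\Gamma$, then $\lambda(a,b,c)=(q',b)$ if $a\in\mathcal Q\times\Gamma$ and $\eta(a)$ has state $q'$ and move $1$; failing that, $\lambda(a,b,c)=(q',b)$ if $c\in\mathcal Q\times\Gamma$ and $\eta(c)$ has state $q'$ and move $-1$; and $\lambda(a,b,c)=b$ otherwise. A configuration has exactly one head, so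
\[
\sigma(i,j+1)=\lambda(\sigma(i-1,j),\sigma(i,j),\sigma(i+1,j))\qquad(i,j\ge0).
\]
From $\lambda(\mathsf B,\mathsf B,\mathsf B)=\mathsf B$ we get $\sigma(i,j)=\mathsf B$ for $i>j$ by induction on $j$. In particular $\sigma(N+1,j)=\mathsf B$ for all $j\le N$: within a square of side $N$ the computation does not see what lies to the right. Accordingly we put $\lambda(a,b,\#):=\lambda(a,b,\mathsf B)$.

A tile records a cell and its two neighbors. Let $D=(\Sigma\cup\{\#\})\times\Sigma\times(\Sigma\cup\{\#\})$. Let $((a,b,c),(a',b',c'))$ be in $H$ iff $a'=b$ and $b'=c$, and in $V$ iff $b'=\lambda(a,b,c)$. A tile $(a,b,c)$ is in $D_{\mathrm{left}}$ iff $a=\#$; in $D_{\mathrm{right}}$ iff $c=\#$; in $D_{\mathrm{cor}}$ iff $b\in\{q_h\}\times\Gamma$; and in $D_{\mathrm{bot}}$ iff either $a=\#$ and $b=(q_0,\mathsf B)$, or $a\neq\#$ and $b=\mathsf B$.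

Suppose that $\mathcal M$ halts after $h$ steps. Let $N=\max(h,1)$ and $\tau(i,j)=(\sigma(i-1,j),\sigma(i,j),\sigma(i+1,j))$, with the last component replaced by $\#$ when $i=N$. For $i<N$ the tiles $\tau(i,j),\tau(i+1,j)$ overlap as $H$ requires. The condition $V$ is the displayed recursion, where for $i=N$ the replaced symbol $\sigma(N+1,j)$ is $\mathsf B$. The left and right conditions hold by construction, row $0$ is the initial configuration, and $\sigma(0,N)\in\{q_h\}\times\Gamma$ because $N\ge h$.

Conversely, let $(N,\tau)$ be a solution and $\tau(i,j)=(a_{ij},b_{ij},c_{ij})$. Then $a_{0j}=\#$, $c_{Nj}=\#$, and $a_{i+1,j}=b_{ij}$, $c_{ij}=b_{i+1,j}$ for $i<N$. We show $b_{ij}=\sigma(i,j)$ for all $i,j\le N$ by induction on $j$. In row $0$, $a_{00}=\#$ gives $b_{00}=(q_0,\mathsf B)$, and for $i\ge1$, $a_{i0}=b_{i-1,0}\ne\#$ gives $b_{i0}=\mathsf B$. If the claim holds for $j<N$, then $a_{ij}=\sigma(i-1,j)$ for all $i\le N$, $c_{ij}=\sigma(i+1,j)$ for $i<N$, and $c_{Nj}=\#$ acts in $\lambda$ as $\mathsf B=\sigma(N+1,j)$. So $b_{i,j+1}=\lambda(a_{ij},b_{ij},c_{ij})=\sigma(i,j+1)$. Finally $\sigma(0,N)=b_{0N}\in\{q_h\}\times\Gamma$,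 and $\mathcal M$ halts.
\end{proof}

Two things are needed to encode this problem with $U$ alone. First, a substitute for $G$: if all traces of a team carry a marker $\mathsf{end}$ at the same position $N+1$ and nowhere else, then $\varphi\,U\,\mathsf{end}$ says that $\varphi$ holds up to position $N$. Second, a way to choose $N$ and to force all traces with this $N$ to take part in the tiling. For this we split off a third part and demand that at some position none of its traces carries $\mathsf{end}$.

\subsection*{The team}
Fix an instance of finite bordered tiling, and let $K$ be the structure of Lemma~\ref{lem:K}. Add propositions $\mathsf{last},\mathsf{end},\mathsf{early}$. The states of $K_1$ are triples of a state of $K$, a value $\varepsilon\in\{0,1,2,3\}$ and a value $\kappa\in\{0,1,2\}$; initially the state of $K$ is initial and $\varepsilon=\kappa=0$. A transition makes a transition of $K$, replaces $\kappa$ by $\min(\kappa+1,2)$, and moves $\varepsilon$ along $0\to0$, $0\to1$, $1\to2$, $2\to3$ or $3\to3$, where $0\to1$ is allowed only if the target state has $\alpha,\beta\in\{\mathsf h,\mathsf g\}$. The other moves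 are unrestricted, so $K_1$ is left-total. To the label from $K$ add $\mathsf{last}$ if $\varepsilon=1$, $\mathsf{end}$ if $\varepsilon=2$, and $\mathsf{early}$ if $\kappa<2$. The team $T_{\mathrm{fin}}:=\mathrm{Traces}(K_1)$ is clocked, and $\mathsf{early}$ holds exactly at positions $0$ and $1$ of each of its traces.

For $N\ge1$, $i,j\le N$ and $d\in D$ let $t^N_{i,j,d}$ be $t_{i,j,d}$ extended by $\mathsf{last}$ exactly at $N$, $\mathsf{end}$ exactly at $N+1$, and $\mathsf{early}$ exactly at $0,1$. If a path has $\varepsilon=1$ at position $N$, then $N\ge1$, and $\alpha,\beta\in\{\mathsf h,\mathsf g\}$ at $N$ means that both phases have reached $\mathsf h$ at positions $i,j\le N$. Conversely every path of $K$ with $i,j\le N$ can be extended in this way. So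
\[
E_N:=\{t^N_{i,j,d}:i,j\le N,\ d\in D\}=T_{\mathrm{fin}}(\mathsf{end}@N+1)\qquad(N\ge1).
\]
For $Y\subseteq E_N$ let $Y_{i,j}=\{d:t^N_{i,j,d}\in Y\}$ if $i,j\le N$, and $Y_{i,j}=\emptyset$ otherwise.

\subsection*{The formulas}
Put $G_{\mathsf{end}}\varphi:=\varphi\,U\,\mathsf{end}$. For $Y\subseteq E_N$ and $m\le N$,
\begin{equation}\label{eq:Gend}
Y[m,\infty)\models G_{\mathsf{end}}\varphi\iff Y[n,\infty)\models\varphi\text{ for all }n\text{ with }m\le n\le N .
\end{equation}
Indeed, if $Y\ne\emptyset$, then $Y[k,\infty)\models\mathsf{end}$ only for $k=N+1$, and if $Y=\emptyset$, both sides hold. Let $\mathsf{All}_{\mathsf{end}}(a,b;\chi):=G_{\mathsf{end}}[a]G_{\mathsf{end}}[b]\chi\wedge G_{\mathsf{end}}[b]G_{\mathsf{end}}[a]\chi$, and let $\mathsf{Fit}_{\mathsf{end}},\mathsf{Miss}_{\mathsf{end}}$ be obtained from $\mathsf{Fit},\mathsf{Miss}$ by using $\mathsf{All}_{\mathsf{end}}$ for $\mathsf{All}$ and $\bigsqcup^F$ for $\bigsqcup$. For $D'\subseteq D$ let $\bigvee D'$ be the propositional formula $\bigvee_{d\in D'}d$, read as $\bot$ if $D'=\emptyset$. Put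
\begin{align*}
\mathsf{Bd}&:=[x]\textstyle\bigvee D_{\mathrm{left}}\ \wedge\ [y]\bigvee D_{\mathrm{bot}}\ \wedge\ G_{\mathsf{end}}[x][\mathsf{last}]\bigvee D_{\mathrm{right}}\\
&\qquad\wedge\ [x]\,G_{\mathsf{end}}[y][\mathsf{last}]\textstyle\bigvee D_{\mathrm{cor}},\\
\Phi&:=F(\neg\mathsf{end}\wedge\neg\mathsf{early})\ \vee\ (\mathsf{Fit}_{\mathsf{end}}\wedge\mathsf{Bd})\ \vee\ \mathsf{Miss}_{\mathsf{end}} .
\end{align*}
The formula $\Phi$ is built from literals, $\wedge,\vee,U$. However the three disjuncts are bracketed, a team satisfies $\Phi$ iff it is a union of three teams that satisfy them. The conjunct $\neg\mathsf{early}$ is needed because no trace carries $\mathsf{end}$ at position $0$, so $T_{\mathrm{fin}}$ itself satisfies $F\neg\mathsf{end}$.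

\begin{lemma}\label{lem:cellsfin}
Let $N\ge1$ and $C,W\subseteq E_N$.
\begin{enumerate}
\item[(i)] $C\models\mathsf{Fit}_{\mathsf{end}}$ iff for all $i,j\le N$ the sets $C_{i,j},C_{i+1,j}$ are $H$-compatible and the sets $C_{i,j},C_{i,j+1}$ are $V$-compatible.
\item[(ii)] $W\models\mathsf{Miss}_{\mathsf{end}}$ iff $W_{i,j}\ne D$ for all $i,j\le N$.
\item[(iii)] $C\models\mathsf{Bd}$ iff $C_{0,j}\subseteq D_{\mathrm{left}}$, $C_{i,0}\subseteq D_{\mathrm{bot}}$, $C_{N,j}\subseteq D_{\mathrm{right}}$ for all $i,j\le N$, and $C_{0,N}\subseteq D_{\mathrm{cor}}$.
\end{enumerate}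
\end{lemma}

\begin{proof}
Selected subteams of a subteam of $E_N$ are again subteams of $E_N$. So the chain of equivalences in the proof of Lemma~\ref{lem:all}, with \eqref{eq:Gend} in place of Lemma~\ref{lem:basic}(iii), shows for $Y\subseteq E_N$ that $Y\models\mathsf{All}_{\mathsf{end}}(a,b;\chi)$ iff $Y(a@m,b@n)[\max(m,n),\infty)\models\chi$ for all $m,n\le N$. For $i,j\le N$ with $i\equiv s\pmod 2$, the team $C(\hat x_s@i,y@j)$ consists of the traces in $C$ of the cells $(i,j)$ and $(i+1,j)$, the latter being absent for $i=N$; for $j\equiv s$, the team $C(x@i,\hat y_s@j)$ consists of those of the cells $(i,j)$ and $(i,j+1)$; for the other parity these teams are empty; and $W(x@i,y@j)$ consists of the traces in $W$ of the cell $(i,j)$. All these teams are clocked, so Lemma~\ref{lem:or} and the flatness computation in the proof of Lemma~\ref{lem:cells} give (i) and (ii).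

For (iii) we determine the selected teams. They are $C(x@0)$, the traces with $i=0$; $C(y@0)$, the traces with $j=0$; $C(x@m,\mathsf{last}@m)$ for $m\le N$, which is empty for $m<N$ and consists of the traces with $i=N$ for $m=N$; and $C(x@0,y@m)\cap C(\mathsf{last}@m)$, which is empty for $m<N$ and consists of the traces with $(i,j)=(0,N)$ for $m=N$. By flatness a subteam of $E_N$ satisfies $\bigvee D'$, at any position, iff each of its traces has its tile in $D'$.
\end{proof}

\begin{proposition}\label{prop:finite}
$T_{\mathrm{fin}}\models\Phi$ iff the instance of finite bordered tiling has a solution.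
\end{proposition}

\begin{proof}
Let $(N,\tau)$ be a solution. Put $C=\{t^N_{i,j,\tau(i,j)}:i,j\le N\}$, $W=E_N\setminus C$ and $T_0=T_{\mathrm{fin}}\setminus E_N$. At position $N+1\ge2$ no trace of $T_0$ carries $\mathsf{end}$ or $\mathsf{early}$, so $T_0\models F(\neg\mathsf{end}\wedge\neg\mathsf{early})$. For $i,j\le N$ we have $C_{i,j}=\{\tau(i,j)\}$ and $W_{i,j}=D\setminus\{\tau(i,j)\}$. The sets $C_{i,j},C_{i+1,j}$ are $H$-compatible by the first alternative if $i<N$, and by the second if $i=N$, where $\tau(N,j)$ need not have any $H$-successor. The same case distinction on $j$ gives $V$-compatibility. By Lemma~\ref{lem:cellsfin}, $C\models\mathsf{Fit}_{\mathsf{end}}\wedge\mathsf{Bd}$ and $W\models\mathsf{Miss}_{\mathsf{end}}$.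

Conversely, let $T_{\mathrm{fin}}=T_0\cup C'\cup W'$ with parts satisfying the three disjuncts of $\Phi$. There is $k\ge2$ such that no trace of $T_0$ carries $\mathsf{end}$ at $k$: if $T_0=\emptyset$ take $k=2$, and otherwise take $k$ with $T_0[k,\infty)\models\neg\mathsf{end}\wedge\neg\mathsf{early}$, which is at least $2$ because of $\neg\mathsf{early}$. Let $N=k-1\ge1$. Then $T_0\cap E_N=\emptyset$, so $E_N=C\cup W$ for $C=C'\cap E_N$ and $W=W'\cap E_N$. By downward closure $C\models\mathsf{Fit}_{\mathsf{end}}\wedge\mathsf{Bd}$ and $W\models\mathsf{Miss}_{\mathsf{end}}$, and Lemma~\ref{lem:cellsfin} applies. For $i,j\le N$ we have $C_{i,j}\cup W_{i,j}=D$ and $W_{i,j}\neq D$, so $C_{i,j}\ne\emptyset$, and $|C_{i,j}|\le1$ by compatibility; let $C_{i,j}=\{\tau(i,j)\}$. For $i<N$ the set $C_{i+1,j}$ is nonempty, so the first alternative gives $(\tau(i,j),\tau(i+1,j))\in H$; for $j<N$ the set $C_{i,j+1}$ is nonempty, so $(\tau(i,j),\tau(i,j+1))\in V$. Part (iii) of the lemma gives the border conditions.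
\end{proof}

The structure $K_1$ and the formula $\Phi$ are computable from the instance. By Lemma~\ref{lem:bordered} and Proposition~\ref{prop:finite}, model checking for formulas built from literals, $\wedge,\vee,U$ is $\Sigma^0_1$-hard. With Proposition~\ref{prop:upper} this proves part (c) and completes the proof of Theorem~\ref{thm:sharp}.

\begin{thebibliography}{9}

\bibitem{berger} Berger, 1966.

\bibitem{harel} Harel, J. ACM 33, 1986.

\bibitem{hyper} \emph{Logical Methods for the Hierarchy of Hyperlogics}, \texttt{https://janahofmann.github.io/files/dissertation\_jana\_hofmann.pdf}.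

\end{thebibliography}
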